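
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}


\title{Meet, composition, residuals and the identity:\\
finite axiomatizability over binary relations}

\begin{abstract}
We consider algebras of binary relations under intersection, composition, the residuals of composition and the identity relation. For the algebras whose composition is commutative and dense we show that the state validities are finitely axiomatizable; commutativity alone or density alone suffices. For the class of all such algebras we show that the state validities are not finitely axiomatizable, even if finitely many admissible rules are allowed. Both answers are governed by the subidentity relations. In a commutative or dense algebra they are trivial, while in general they let the language express a hidden disjunction.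
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $U$ be a set. On binary relations $x,y\subseteq U\times U$ we interpret the following symbols: meet $x\cdot y=x\cap y$, join $x+y=x\cup y$, composition
\[
x;y=\{(u,v):\exists w\,((u,w)\in x\wedge (w,v)\in y)\},
\]
the right and left residuals
\begin{align*}
x\backslash y&=\{(u,v):\forall w\,((w,u)\in x\Rightarrow (w,v)\in y)\},\\
x/y&=\{(u,v):\forall w\,((v,w)\in y\Rightarrow (u,w)\in x)\},
\end{align*}
converse $x^{\smile}=\{(v,u):(u,v)\in x\}$, and the constants $0=\emptyset$, $1=U\times U$ and $1'=\{(u,u):u\in U\}$. The residuals are the adjoints of composition: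
\[
x;z\subseteq y\iff z\subseteq x\backslash y,\qquad z;x\subseteq y\iff z\subseteq y/x .
\]

Let $\Lambda$ be a set of these symbols. An \emph{algebra of relations} on $U$ is a $\Lambda$-algebra whose universe is a set $A\subseteq\mathcal P(U\times U)$ closed under the operations in $\Lambda$, with these operations interpreted as above. The class $\mathrm R(\Lambda)$ of \emph{representable} $\Lambda$-algebras consists of the algebras that are isomorphic to an algebra of relations on some $U$. We write $x\le y$ for $x\cdot y=x$, or for $x+y=y$ when join is present. Composition is \emph{commutative} if $x;y=y;x$ and \emph{dense} if $x\le x;x$. The class $\mathrm R^{cd}(\Lambda)$ consists of the members of $\mathrm R(\Lambda)$ whose composition is both commutative and dense. In the commutative case the two residuals coincide, and $/$ is omitted.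

A term $\rho$ is \emph{true at} a pair $(u,u)$ under an interpretation in an algebra of relations if $(u,u)$ belongs to the relation denoted by $\rho$. It is \emph{state valid} in the algebra if it is true at all $(u,u)$, $u\in U$, under all interpretations. The \emph{validities} of a class are the terms that are state valid in all its members. Since $(u,u)\in\tau\backslash\sigma$ means that $(w,u)\in\tau$ implies $(w,u)\in\sigma$ for every $w$, the term $\tau\backslash\sigma$ is state valid exactly when $\tau\le\sigma$ holds. If $1'\in\Lambda$, then $\rho$ is state valid exactly when $1'\le\rho$ holds. Finite axiomatizability of the validities means axiomatizability by finitely many axioms and rules that are themselves state valid (sound); the precise definition is in Section~\ref{sec:prelim}.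

The following is known.
\begin{itemize}
\item[(a)] The state validities of $\mathrm R^{cd}(\cdot,;,\backslash)$ and of $\mathrm R(\cdot,;,\backslash,/)$ are finitely axiomatizable.
\item[(b)] If $\{+,;,\backslash,/\}\subseteq\Lambda\subseteq\{+,;,\backslash,/,\smile,0,1',1\}$, then neither the equational theories nor the state validities of $\mathrm R(\Lambda)$ and $\mathrm R^{cd}(\Lambda)$ are finitely axiomatizable.
\end{itemize}
So meet is harmless and join is not. The question posed in \cite{source} is what happens when the identity is added to the harmless signatures: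
\begin{quote}
\emph{Are the validities of $\mathrm R^{cd}(\cdot,;,\backslash,1')$ and of $\mathrm R(\cdot,;,\backslash,/,1')$ finitely axiomatizable?}
\end{quote}

\subsection{What the identity adds}

With $1'$ in the language we can speak about \emph{tests}, the elements $t\le1'$. In an algebra of relations a test amounts to a subset of the base, and $a;t$ is the relation $a$ restricted to range $t$. Let $t$ be a test, let $r$ be arbitrary, and put $t'=1'\cdot(t\backslash r)$. If $p$ is a point with $(p,p)\notin t$, then no pair $(w,p)$ lies in $t$, so $(p,p)\in t\backslash r$ vacuously. Hence $t\cup t'=1'$. Consequently $a=(a;t)\cup(a;t')$, and since $(x\cup y)\backslash q=(x\backslash q)\cap(y\backslash q)$, the inequality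
\begin{equation}\label{eq:first}
\big((a;t)\backslash q\big)\cdot\big((a;t')\backslash q\big)\;\le\; a\backslash q
\end{equation}
holds in every algebra of relations. The language has no join, but here it expresses that one relation is covered by two others. In view of (b) one may fear that this restricted join already destroys finite axiomatizability.

On the other hand, suppose that composition is commutative and that $U\times U$ is in the algebra. If $t$ were a test with $(p',p')\in t$ and $(p,p)\notin t$, then $(p',p)$ would lie in $t;(U\times U)$ but not in $(U\times U);t$, which is impossible. So only the tests $\emptyset$ and $1'$ are left, and the disjunction in \eqref{eq:first} is a trivial one. The natural guess is therefore ``yes'' for $\mathrm R^{cd}$ and ``no'' for $\mathrm R$, and this is what we prove.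

\subsection{Results}

For $K\in\{c,d,cd\}$ let $\mathrm R^K(\Lambda)$ be the class of members of $\mathrm R(\Lambda)$ with commutative composition ($c$), dense composition ($d$), or both ($cd$).

\begin{theorem}\label{thm:A}
Let $\Lambda=\{\cdot,;,\backslash,1'\}$ or $\{\cdot,;,\backslash,/,1'\}$, and let $K\in\{c,d,cd\}$. The state validities and the equational theory of $\mathrm R^K(\Lambda)$ are finitely axiomatizable. Moreover, the class $\mathrm R^K(\Lambda)$ itself is defined by finitely many universal first-order sentences.
\end{theorem}

\begin{theorem}\label{thm:B}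
Let $\{\cdot,;,\backslash,1'\}\subseteq\Lambda\subseteq\{\cdot,;,\backslash,/,0,1,1'\}$. No finite set of sound axioms and rules axiomatizes the state validities of $\mathrm R(\Lambda)$, and no finite set of valid equations or quasi-equations axiomatizes its equational theory.
\end{theorem}

A rule is \emph{admissible} if it leads from validities to validities under all substitutions. This is the weakest possible soundness requirement for rules closed under substitution.

\begin{theorem}\label{thm:C}
Let $\Lambda=\{\cdot,;,\backslash,/,1'\}$. Every rule that is admissible for the state validities of $\mathrm R(\Lambda)$ is sound for $\mathrm R(\Lambda)$. Hence no finite system of validities and admissible rules axiomatizes the state validities of $\mathrm R(\Lambda)$.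
\end{theorem}

Thus the answer is \textbf{yes} for $\mathrm R^{cd}(\cdot,;,\backslash,1')$ and \textbf{no} for $\mathrm R(\cdot,;,\backslash,/,1')$.

Theorem~\ref{thm:A} (Section~\ref{sec:A}) is proved by decomposing an arbitrary model of finitely many axioms into models with only two tests, and by representing these step by step. The point that needs care in the second part is that invertible elements have to become permutations of the base, so the group of invertible elements must act on all stages of the construction. Theorem~\ref{thm:B} (Section~\ref{sec:B}) is proved with a sequence of non-representable algebras $A_k$ that refute a version of \eqref{eq:first} pushed through $k$ layers. The defect of $A_k$ can be moved to any one of $k$ different places, and an axiom with fewer than $k$ subterms must overlook one of them. Theorem~\ref{thm:C} (Section~\ref{sec:C}) uses a substitution that behaves as the identity when the premises hold and collapses everything to $1'$ otherwise.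

\section{Conventions and tests}\label{sec:prelim}

A rule $\rho_1,\dots,\rho_m/\rho$ is \emph{sound} for a class if in every member, under every interpretation, the following holds: if all $\rho_i$ are true at all $(u,u)$, then so is $\rho$. Axioms and rules may be applied under arbitrary substitutions.

For an abstract algebra with $\cdot$ and $1'$ in its signature, ``$\rho$ is true under $v$'' means $1'\le v(\rho)$, and a \emph{test} is an element $t\le1'$. On $\mathrm R(\Lambda)$ this notion of truth is truth at all $(u,u)$. We put
\[
r\to s:=1'\cdot(r\backslash s),\qquad r\vee s:=(r\to s)\to s .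
\]
For tests of an algebra of relations we write $p\in t$ for $(p,p)\in t$. Composition binds more strongly than $\cdot$, $\backslash$ and $/$. An algebra is \emph{trivial} if it has one element. If $/\notin\Lambda$, all clauses about $/$ are to be omitted.

\begin{lemma}\label{lem:tests}
Let $C$ be a nontrivial algebra of relations on $U$ whose signature contains $\{\cdot,;,\backslash,1'\}$.
\begin{itemize}
\item[(i)] $\emptyset\in C$, hence $U\times U=\emptyset\backslash\emptyset\in C$.
\item[(ii)] If composition in $C$ is commutative or dense, then the only tests of $C$ are $\emptyset$ and $1'$, and every nonempty $x\in C$ has domain $U$ and range $U$.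
\end{itemize}
\end{lemma}

\begin{proof}
(i) Suppose every element of $C$ contained $1'$. Then for each $y\in C$ we would have $1'\subseteq y\backslash1'$, that is, $y\subseteq1'$, and also $1'\subseteq y$. So $C=\{1'\}$, contrary to assumption. Hence some $z\in C$ does not contain $1'$, and $t=1'\cdot z$ is a test different from $1'$. Let $p\notin t$. Since no pair $(w,p)$ is in $t$, we have $(p,u)\in t\backslash t$ for all $u$. If $(u,v)\in(t\backslash t)\backslash t$, then $(p,u)\in t\backslash t$ yields $(p,v)\in t$, which is impossible. So $(t\backslash t)\backslash t=\emptyset$.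

(ii) Put $\top=U\times U$ and suppose that $t$ is a test with $q\in t$ and $p\notin t$. In the commutative case, $(q,p)\in t;\top$ but $(q,p)\notin\top;t$, a contradiction. In the dense case let $s=1'\cdot(t\backslash\emptyset)=\{(u,u):u\notin t\}$ and $x=s;\top;t$. Then $(p,q)\in x$. But $t;s=\emptyset$, so $x;x=\emptyset$, which contradicts $x\le x;x$. If $x\neq\emptyset$, then $1'\cdot(x;\top)$ and $1'\cdot(\top;x)$ are nonempty tests, so both are $1'$; this says that domain and range of $x$ are $U$.
\end{proof}

Some hypothesis is needed in (ii): if $U$ has two points $p,q$, then $\mathcal P(U\times U)$ contains the test $\{(p,p)\}$.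

\section{Commutative or dense composition}\label{sec:A}

Fix $K\in\{c,d,cd\}$ and $\Lambda$ as in Theorem~\ref{thm:A}.

\subsection{The axioms}

Let $E$ consist of the following inequalities (an equation counts as two inequalities).
\begin{itemize}
\item[(A1)] $\cdot$ is a semilattice operation.
\item[(A2)] $;$ is associative with two-sided unit $1'$.
\item[(A3)] $x;(y\cdot z)\le x;y$, \ $(y\cdot z);x\le y;x$, \ $x;(x\backslash y)\le y$, \ $y\le x\backslash(x;y)$, \ $x\backslash(y\cdot z)\le x\backslash y$; and $(y/x);x\le y$, \ $y\le(y;x)/x$, \ $(y\cdot z)/x\le y/x$.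
\item[(A4)] $((1'\cdot z);x)\cdot y\le(1'\cdot z);(x\cdot y)$.
\item[(A5)] $(1'\cdot z);x=x;(1'\cdot z)$.
\item[(A6)] $(t\to s)\to t\le t$, where $t=1'\cdot x$ and $s=1'\cdot y$.
\item[(A7)] $1'\cdot(x;y)\le y;x$.
\item[(A8)] $1'\le n\vee(u\vee w)$, where $n=1'\cdot z$, $m=n\backslash n$, $u=1'\cdot(x\backslash n)$ and $w=1'\cdot\big(m\backslash((x;m)\cdot(m;x))\big)$.
\end{itemize}
Let $E_c$ be $E$ with $x;y=y;x$, let $E_d$ be $E$ with $x\le x;x$, and let $E_{cd}$ be $E$ with both.

Axioms (A1)--(A3) say that we have an ordered monoid with meets and with the residuals that are in $\Lambda$. (A4) says that multiplication by a test is restriction of the domain. (A5) and (A6) say that tests are central and obey Peirce's law; this will allow us to make them two-valued. (A8) should be read with $n$ in the role of $\emptyset$ and $m$ in the role of $U\times U$: every $x$ is empty or has full domain and range.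

By (A3), $;$ is monotone in both arguments and $\backslash$ is monotone in its second argument. If $x;z\le y$, then $z\le x\backslash(x;z)\le x\backslash y$; if $z\le x\backslash y$, then $x;z\le x;(x\backslash y)\le y$. Hence
\[
x;z\le y\iff z\le x\backslash y,\qquad\text{and likewise}\qquad z;x\le y\iff z\le y/x .
\]
It follows that residuals are antitone in the denominator and that $1'\backslash s=s$.

\begin{lemma}\label{lem:sound}
Every member of $\mathrm R^K(\Lambda)$ satisfies $E_K$.
\end{lemma}

\begin{proof}
Let $C$ be an algebra of relations on $U$ in $\mathrm R^K(\Lambda)$. If $C$ is trivial, everything holds. Otherwise Lemma~\ref{lem:tests} applies. (A1)--(A3) are immediate. For (A4), a pair $(p,p')$ in the left side has $(p,p)\in1'\cdot z$, $(p,p')\in x$ and $(p,p')\in y$, so it is in the right side. For tests $r,s$ we have $r\to s=\{(p,p):p\notin r\text{ or }p\in s\}$, so on $\{\emptyset,1'\}$ the operations $\to$ and $\vee$ are Boolean implication and join. As $\emptyset$ and $1'$ are the only tests, (A5) and (A6) hold. For (A7), if $1'\cdot(x;y)\ne\emptyset$, there are $(p,q)\in x$ and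 $(q,p)\in y$. So $(q,q)\in1'\cdot(y;x)$, a nonempty test, which therefore is $1'$. For (A8), nothing is to be shown if $n=1'$. If $n=\emptyset=x$, then $u=1'$. If $n=\emptyset\neq x$, then $m=U\times U=x;m=m;x$ by Lemma~\ref{lem:tests}(ii), so $w=1'$.
\end{proof}

\subsection{Decomposition into simple models}

If $B$ is a nontrivial member of $\mathrm R^K(\Lambda)$, then $B\times B$ satisfies $E_K$, but it has the test $(1',\emptyset)$, which is neither least nor $1'$; by Lemma~\ref{lem:tests} it is not representable. So a general model of $E_K$ must first be decomposed.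

\begin{definition}
A model $B$ of $E_K$ is \emph{simple} if it has a least element $0\neq1'$ and its only tests are $0$ and $1'$.
\end{definition}

\begin{proposition}\label{prop:decomp}
If $A\models E_K$ and $a\not\le b$ in $A$, then there is a homomorphism $\eta$ of $A$ onto a simple model of $E_K$ with $\eta(a)\not\le\eta(b)$.
\end{proposition}

\begin{proof}
\emph{Arithmetic of tests.} Let $T$ be the set of tests of $A$. For $t,s\in T$, (A4) and monotonicity give
\[
t\cdot s=(t;1')\cdot s\le t;(1'\cdot s)=t;s\le t\cdot s ,
\]
so $t;s=t\cdot s$. Hence, for $r,s,t\in T$,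
\[
r\cdot t\le s\iff t;r\le s\iff r\le t\to s .
\]
Tests are idempotent, and central by (A5). By (A4) and monotonicity $t;(x\cdot y)=(t;x)\cdot y$ for $t\in T$. Therefore
\[
(t;x)\cdot(t;y)=t;(x\cdot(t;y))=t;t;(x\cdot y)=t;(x\cdot y).
\]

\emph{A maximal filter.} Put $d=1'\cdot(a\backslash b)$. Since $a\not\le b$, $d\ne1'$. A filter of $T$ is a nonempty upward closed subset of $T$ closed under $\cdot$. As $\{1'\}$ is a filter not containing $d$, Zorn's lemma gives a filter $\mathcal U$ maximal subject to $d\notin\mathcal U$. Peirce's law makes $\mathcal U$ decide every test in the following strong sense.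

\emph{Claim: if $s\in T\setminus\mathcal U$ and $y\in T$, then $s\to y\in\mathcal U$.} By maximality $r\cdot s\le d$ for some $r\in\mathcal U$, so $s\to d\in\mathcal U$. Suppose $s\to y\notin\mathcal U$. By the same argument $(s\to y)\to d\in\mathcal U$. Let
\[
p=(s\to d)\cdot((s\to y)\to d)\in\mathcal U,\qquad r=p\cdot(d\to y).
\]
Then $r\cdot s\le d$ and $r\cdot s\le d\to y$, so $r\cdot s\le y$, that is, $r\le s\to y$. Since also $r\le(s\to y)\to d$, we get $r\le d$. This says $p\le(d\to y)\to d$, and the right side is $\le d$ by (A6). So $d\in\mathcal U$, a contradiction.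

\emph{The congruence.} Let $x\approx y$ iff $t;x=t;y$ for some $t\in\mathcal U$. Tests commute and $\mathcal U$ is closed under $t,s\mapsto t;s$, so this is an equivalence relation, and finitely many witnesses can be replaced by their product. Since $t;(x;y)=(t;x);(t;y)$ and $t;(x\cdot y)=(t;x)\cdot(t;y)$, $\approx$ is compatible with $;$ and $\cdot$. For $\backslash$ it suffices to show that
\[
t;(x\backslash y)=t;\big((t;x)\backslash(t;y)\big)\qquad(t\in T).
\]
For ``$\le$'', $(t;x);(t;(x\backslash y))=t;x;(x\backslash y)\le t;y$, so $t;(x\backslash y)\le(t;x)\backslash(t;y)$; multiply by $t$. For ``$\ge$'', $x;t;((t;x)\backslash(t;y))=(t;x);((t;x)\backslash(t;y))\le t;y\le y$, so $t;((t;x)\backslash(t;y))\le x\backslash y$; multiply by $t$. In the same way $t;(y/x)=t;((t;y)/(t;x))$: ``$\le$'' follows from $t;(y/x);(t;x)=t;(y/x);x\le t;y$, and ``$\ge$'' from $t;((t;y)/(t;x));x=((t;y)/(t;x));(t;x)\le t;y\le y$. So $\approx$ is a congruence, and $A/{\approx}\models E_K$.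

\emph{The order of the quotient.} We have $[x]\le[y]$ iff $t;x\le y$ for some $t\in\mathcal U$. Indeed, $t;(x\cdot y)=t;x$ implies $t;x\le y$, and $t;x\le y$ implies $t;x=(t;x)\cdot y=t;(x\cdot y)$. Now for $t\in T$: $t;a\le b$ iff $a;t\le b$ iff $t\le d$. As $d\notin\mathcal U$, no $t\in\mathcal U$ satisfies this, so $[a]\not\le[b]$.

\emph{Simplicity.} If $[z]\le[1']$, then $t;z\le1'$ for some $t\in\mathcal U$, and $[z]=[t;z]$. So all tests of the quotient are of the form $[s]$ with $s\in T$. If $s\in\mathcal U$, then $[s]=[1']$, because $s;s=s;1'$. If $s\notin\mathcal U$ and $x\in A$, then $t:=s\to(1'\cdot x)\in\mathcal U$ by the Claim, and $t;s=s;t\le x$, so $[s]\le[x]$. Hence $[s]$ is least. In particular $0:=[d]$ is least. If $0=[1']$, then in the quotient $0\le x\backslash y$ gives $x=x;1'=x;0\le y$ for all $x,y$, contradicting $[a]\not\le[b]$.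
\end{proof}

\subsection{Simple models and their invertible elements}

Let $B$ be a simple model of $E_K$. Since $0\le x\backslash y$, we have $x;0\le y$ for all $x,y$. So $x;0=0$, and $0;x=0$ by (A5). Hence $\top:=0\backslash0=0\backslash y$ (any $y$) is the greatest element, and $b/0=\top$ for all $b$. Moreover $\top\geq1'\neq0$. On $\{0,1'\}$ we have $0\to s=1'$ and $1'\to s=s$, so $\vee$ is the join there. Axiom (A8) with $n=0$ now says that $u=1'$, that is $x=0$, or $w=1'$, that is $\top\le(x;\top)\cdot(\top;x)$. We obtain:
\begin{itemize}
\item[(F1)] If $x\ne0$, then $x;\top=\top=\top;x$. Consequently, $x,y\neq0$ implies $x;y\ne0$, since $x;y;\top=\top\neq0$.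
\item[(F2)] If $1'\le x;y$, then $1'\le y;x$. (This is (A7).)
\item[(F3)] If $f;a=1'$, then $a;f=1'$.
\end{itemize}
(F3) is clear if $B$ is commutative. If $B$ is dense, then $1'=f;a\le f;f;a=f$ and $1'=f;a\le f;a;a=a$. So $f=f;1'\le f;a=1'$ and $a=1';a\le f;a=1'$, hence $f=a=1'$.

Let $G$ be the group of invertible elements of $B$; if $B$ is dense, the last computation shows $G=\{1'\}$. For $g,h\in G$ we write $gh$ for $g;h$. By (F3), an element with a one-sided inverse is in $G$. Clearly $0\notin G$.

In a representation of $B$, an element $g\in G$ satisfies $g;g^{-1}=1'=g^{-1};g$, so it is the graph of a permutation of the base. This is the one obstacle to a routine step-by-step construction. As an example take $B=\{0,1',g,\top\}$ with $g;g=1'$, realized on a four-element set $U$ by $\emptyset$, the identity, a fixed-point-free involution and $U\times U$ (here $g\backslash y=g;y$, $0\backslash y=\top\backslash\top=\top$, and $\top\backslash y=0$ for $y\ne\top$). Suppose a point $u$ and its partner $ug$ are already present and we need a point $w$ such that the pair $(w,u)$ lies in $g$. If $w$ is a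 fresh point, then $(w,u)\in g$ and $(u,ug)\in g$ force $(w,ug)\in g;g=1'$ although $w\neq ug$. The only possible choice is $w=ug$. So witnesses for invertible elements must be found among the existing points, and every new point must come with its whole $G$-orbit.

\subsection{Representing simple models}

\begin{proposition}\label{prop:simple}
Every simple model $B$ of $E_K$ is representable.
\end{proposition}

For $X\subseteq B$ let $\uparrow X$ be the upward closure of $X$, and write $\uparrow b$ for $\uparrow\{b\}$. A \emph{proper filter} is a nonempty upward closed subset of $B$, closed under $\cdot$, not containing $0$; it contains $\top$.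

\begin{definition}
A \emph{network} is a nonempty set $N$ with a right action of $G$ and a map $F$ from $N\times N$ to proper filters such that
\begin{itemize}
\item[(N1)] if $f\in F(x,y)$ and $f'\in F(y,z)$, then $f;f'\in F(x,z)$;
\item[(N2)] $F(x,xg)=\uparrow g$ for $g\in G$; in particular $F(x,x)=\uparrow1'$;
\item[(N3)] if $1'\in F(x,y)$, then $x=y$.
\end{itemize}
An \emph{extension} is a network on some $N'\supseteq N$ that extends both the action and $F$.
\end{definition}

The filter $F(x,y)$ collects the elements that are to hold at $(x,y)$. By (N2), $F(xg,x)=\uparrow g^{-1}$. What a network may lack to be a representation are witnesses. Its \emph{defects} are of three kinds: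
\begin{itemize}
\item[$(;)$] $a;b\in F(u,v)$, but there is no $w$ with $a\in F(u,w)$ and $b\in F(w,v)$;
\item[$(\backslash)$] $a\backslash b\notin F(u,v)$, but there is no $w$ with $a\in F(w,u)$ and $b\notin F(w,v)$;
\item[$(/)$] $b/a\notin F(u,v)$, but there is no $w$ with $a\in F(v,w)$ and $b\notin F(u,w)$.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:simple}]
\emph{Initial network.} Let $N=G$ with right multiplication and $F(x,y)=\uparrow(x^{-1}y)$. These filters are proper as $0\notin G$, and (N1), (N2) are clear. For (N3), if $g\in G$ and $g\le1'$, then $g$ is a nonzero test, so $g=1'$.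

We now show that every defect of a network can be repaired in an extension. In each repair the new points are $w_g$ $(g\in G)$, with $w_gh=w_{gh}$ and $F(w_g,w_h)=\uparrow(g^{-1}h)$. So (N2) holds for them, and (N1), (N3) hold among new points as in the initial network. Letters $x,y$ denote old points. The desired witness will be $w=w_{1'}$. In (N1) we write $x\to w\to y$ etc.\ for the kind of triple considered; three old or three new points need no check.

\medskip\noindent\emph{Repairing $(;)$.} Let $a;b\in F(u,v)$. If $a\in G$, then $w=ua$ is a witness: $a\in F(u,ua)$, and $b=a^{-1};(a;b)\in F(ua,v)$ by (N1). If $b\in G$, then $w=vb^{-1}$ is one: $b\in F(vb^{-1},v)$ and $a=(a;b);b^{-1}\in F(u,vb^{-1})$. So a defect has $a,b\notin G$. Put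
\[
F(x,w_g)=\uparrow\{f;a;g:f\in F(x,u)\},\qquad F(w_g,x)=\uparrow\{g^{-1};b;f:f\in F(v,x)\}.
\]
These are filters, since $(f\cdot f');a;g$ is below $f;a;g$ and $f';a;g$, and similarly for the others. They are proper: if $f;a;g=0$, then $f;a=0$ and $0=f;a;b\in F(x,v)$; if $g^{-1};b;f=0$, then $b;f=0$ and $0=a;b;f\in F(u,x)$. Both are impossible.

(N1): For $x\to y\to w_g$ and $w_g\to x\to y$ use (N1) in $N$. For $x\to w_g\to y$ the product is above some $f;a;g;g^{-1};b;f'=f;(a;b);f'\in F(x,y)$. For $x\to w_g\to w_h$ we have $f;a;g;g^{-1}h=f;a;h$, and for $w_g\to w_h\to x$ we have $g^{-1}h;h^{-1};b;f=g^{-1};b;f$. The essential case is $w_g\to x\to w_h$. Here the product is above $g^{-1};(b;f;a);h$ for some $f\in F(v,u)$, by (N1) in $N$. As $(a;b);f\in F(u,u)=\uparrow1'$, we have $1'\le a;(b;f)$. So $1'\le b;f;a$ by (F2), and the product is above $g^{-1}h$.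

(N3): If $1'\in F(x,w_g)$, then $f;a;g\le1'$ for some $f\in F(x,u)$. This is a nonzero test, so $f;a;g=1'$. By (F3), $(g;f);a=1'$, so $a\in G$, a contradiction. If $1'\in F(w_g,x)$, then likewise $g^{-1};b;f=1'$ for some $f$, so $b;(f;g^{-1})=1'$ and $b\in G$, a contradiction.

Since $1'\in F(u,u)$ and $1'\in F(v,v)$, we have $a\in F(u,w)$ and $b\in F(w,v)$ for $w=w_{1'}$.

\medskip\noindent\emph{Repairing $(\backslash)$.} Let $a\backslash b\notin F(u,v)$. Then $a\ne0$, because $0\backslash b=\top$. If $a\in G$, then $w=ua^{-1}$ is a witness: $a\in F(w,u)$, and $b\in F(w,v)$ would give $a^{-1};b\in F(u,v)$, while $a^{-1};b\le a\backslash b$. So a defect has $a\notin G$. Put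
\[
F(w_g,x)=\uparrow\{g^{-1};a;f:f\in F(u,x)\},\qquad F(x,w_g)=\{\top\}.
\]
These are filters, and proper by (F1).

(N1): In $x\to y\to w$, $x\to w\to y$, $w\to x\to w$ and $x\to w\to w$ every product has a factor $\top$ and a nonzero factor, so it equals $\top$ by (F1), and $\top$ lies in every filter. The case $w_g\to x\to y$ follows from (N1) in $N$, and $w_g\to w_h\to x$ from $g^{-1}h;h^{-1};a;f=g^{-1};a;f$.

(N3): If $1'\in F(x,w_g)=\{\top\}$, then all elements are tests, so $B=\{0,1'\}$ and $a=1'\in G$, a contradiction. If $1'\in F(w_g,x)$, then $g^{-1};a;f$ is a nonzero test for some $f$, hence $1'$, so $a;(f;g^{-1})=1'$ by (F3), and $a\in G$, a contradiction.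

With $w=w_{1'}$ we have $a\in F(w,u)$. If $b\in F(w,v)$, then $a;f\le b$ for some $f\in F(u,v)$, so $f\le a\backslash b$ and $a\backslash b\in F(u,v)$, a contradiction.

\medskip\noindent\emph{Repairing $(/)$.} Let $b/a\notin F(u,v)$. Then $a\ne0$, because $b/0=\top$. If $a\in G$, then $w=va$ is a witness: $a\in F(v,w)$, and $b\in F(u,w)$ would give $b;a^{-1}\in F(u,v)$, while $b;a^{-1}\le b/a$. If $a\notin G$, put
\[
F(x,w_g)=\uparrow\{f;a;g:f\in F(x,v)\},\qquad F(w_g,x)=\{\top\};
\]
these are proper filters by (F1). In $w\to x\to y$, $x\to w\to y$, $w\to x\to w$ and $w\to w\to x$ the products are $\top$ by (F1). For $x\to y\to w$ use (N1) in $N$, and for $x\to w_g\to w_h$ use $f;a;g;g^{-1}h=f;a;h$. For (N3), $1'=\top$ is impossible as before, and $f;a;g=1'$ gives $(g;f);a=1'$, so $a\in G$, a contradiction. With $w=w_{1'}$ we have $a\in F(v,w)$, and $f;a\le b$ with $f\in F(u,v)$ would give $f\le b/a$, a contradiction.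

\medskip\noindent\emph{Iteration.} Unions of chains of extensions are networks. Labels of old pairs never change, so a repaired defect stays repaired. Given a network $N_n$, well-order its defects and repair them one after another, skipping those that have already disappeared and taking unions at limits; call the result $N_{n+1}$. Start with the initial network $N_0$. The union $(N,F)$ of all $N_n$, $n<\omega$, has no defects, since a defect of the union would be a defect of some $N_n$, and this is repaired in $N_{n+1}$. Let
\[
h(a)=\{(x,y)\in N\times N:a\in F(x,y)\}.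
\]
\begin{itemize}
\item $h(a\cdot b)=h(a)\cap h(b)$ since labels are filters, and $h(1')$ is the identity by (N2) and (N3).
\item $h(a;b)=h(a);h(b)$ by (N1) and the absence of $(;)$-defects.
\item $h(a\backslash b)=h(a)\backslash h(b)$: if $a\backslash b\in F(x,y)$ and $a\in F(z,x)$, then $a;(a\backslash b)\in F(z,y)$ by (N1), and this element is $\le b$, so $b\in F(z,y)$. The converse is the absence of $(\backslash)$-defects. Similarly, if $b/a\in F(x,y)$ and $a\in F(y,z)$, then $(b/a);a\in F(x,z)$ and $b\in F(x,z)$; the converse is the absence of $(/)$-defects.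
\item $h$ is injective: if $a\not\le b$, then $1'\not\le a\backslash b$, so $a\backslash b\notin F(x,x)$ for any $x\in N$. As there are no $(\backslash)$-defects, there is $z$ with $(z,x)\in h(a)\setminus h(b)$. \qedhere
\end{itemize}
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The class.} We claim that
\[
\mathrm R^K(\Lambda)=\mathrm{Mod}\big(E_K\cup\{\forall x\forall y\,(1'\le x\ \text{or}\ 1'\cdot x\le y)\}\big).
\]
The inclusion ``$\subseteq$'' is Lemma~\ref{lem:sound} together with Lemma~\ref{lem:tests}. For ``$\supseteq$'', the trivial algebra is represented as $\{\{(u,u)\}\}$ on one point. In a nontrivial model some $x$ has $1'\not\le x$; otherwise $1'\le y\backslash1'$ and $1'\le y$ would give $y=1'$ for all $y$. Then $0:=1'\cdot x\ne1'$ is least, and by the universal sentence every test is $1'$ or least. So the model is simple and Proposition~\ref{prop:simple} applies.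

\emph{Equational theory.} By Lemma~\ref{lem:sound} and Propositions~\ref{prop:decomp} and \ref{prop:simple}, an equation holds in $\mathrm R^K(\Lambda)$ iff it follows from the finite set $E_K$.

\emph{State validities.} Let $\mathcal H_K$ have the axioms
\[
x\backslash x,\quad(x\cdot y)\backslash x,\quad(x\cdot y)\backslash y,\quad x\backslash(x\cdot x),\quad\varphi\backslash\psi\ \text{ for each inequality }\varphi\le\psi\text{ of }E_K,
\]
and the rules
\begin{itemize}
\item from $x\backslash y$ and $y\backslash z$ infer $x\backslash z$;
\item from $x\backslash x'$ and $y\backslash y'$ infer $(x\cdot y)\backslash(x'\cdot y')$, $(x;y)\backslash(x';y')$, $(x'\backslash y)\backslash(x\backslash y')$, and $(y/x')\backslash(y'/x)$;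
\item from $x$ infer $1'\backslash x$, and from $1'\backslash x$ infer $x$.
\end{itemize}
All of these are sound, by Lemma~\ref{lem:sound} and because $\varphi\backslash\psi$ is true at all $(u,u)$ iff $\varphi\subseteq\psi$, and $1'\backslash x=x$.

For completeness, suppose $\nvdash\rho$. Put $\varphi\preceq\psi$ iff $\vdash\varphi\backslash\psi$. This is a preorder, and the induced equivalence is a congruence of the term algebra by the monotonicity rules. Let $\mathfrak F$ be the quotient. In $\mathfrak F$ the class $[\varphi\cdot\psi]$ is the greatest lower bound of $[\varphi]$ and $[\psi]$: it is a lower bound by the axioms, and if $\chi\preceq\varphi$ and $\chi\preceq\psi$, then $\chi\preceq\chi\cdot\chi\preceq\varphi\cdot\psi$. So $\cdot$ is a semilattice operation whose order is the one induced by $\preceq$, and $\mathfrak F\models E_K$. By the last rule $\nvdash1'\backslash\rho$, so $[1']\not\le[\rho]$. Propositions~\ref{prop:decomp} and \ref{prop:simple} give a member of $\mathrm R^K(\Lambda)$ and an interpretation under which $1'\not\le\rho$. So $\rho$ is not a validity.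
\end{proof}

\begin{remark}
The rules of $\mathcal H_K$ are sound also in the local sense: truth of the premises at one pair $(u,u)$ implies truth of the conclusion at that pair. Indeed, in a trivial algebra every term is true. In a nontrivial member of $\mathrm R^K(\Lambda)$ the test $1'\cdot v(\rho)$ is $\emptyset$ or $1'$ by Lemma~\ref{lem:tests}, so truth at one $(u,u)$ is truth at all of them. Conversely, every rule that is sound in the local sense is sound, so Theorem~\ref{thm:B} covers the local reading as well.
\end{remark}

\section{The general case}\label{sec:B}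

\subsection{A join pushed through $k$ layers}

Let $t=1'\cdot s$ and $t'=1'\cdot(t\backslash r)$. For a term $z$ let
\[
C^0[z]=b_0\cdot z,\qquad C^i[z]=b_i\cdot(x_i;C^{i-1}[z])\quad(i\geq1).
\]
For $k\ge1$ let $\varepsilon_k$ be the inequality
\[
\big(C^k[(a;t);a']\backslash q\big)\cdot\big(C^k[(a;t');a']\backslash q\big)\ \le\ C^k[a;a']\backslash q ,
\]
and let $\rho_k$ be the term $(\text{left side})\backslash(\text{right side})$. This is \eqref{eq:first} with the disjunction made at the bottom and used only after $k$ further steps.

\begin{lemma}\label{lem:valid}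
Let $\Lambda$ be as in Theorem~\ref{thm:B}. Then $\varepsilon_k$ holds in $\mathrm R(\Lambda)$, so $\rho_k$ is a validity of $\mathrm R(\Lambda)$.
\end{lemma}

\begin{proof}
As seen in the introduction, $t\cup t'=1'$ in every algebra of relations. Hence $a;a'=((a;t);a')\cup((a;t');a')$. Since $\cap$ and $;$ distribute over $\cup$, $C^k[a;a']=C^k[(a;t);a']\cup C^k[(a;t');a']$. Now use $(x\cup y)\backslash q=(x\backslash q)\cap(y\backslash q)$.
\end{proof}

To show that $\rho_k$ cannot be derived from few short axioms we need algebras that refute $\rho_k$ but look representable to a short axiom. We build them from finite sets of ``colors'' for the pairs of a base set.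

\subsection{Color structures}\label{ssec:colors}

Fix $k\ge1$ and $0\le j<k$. There are two objects, $1$ and $2$. The colors with source $a$ and target $b$ form the set $M_{ab}$:
\begin{gather*}
M_{11}=\{e_1,\infty_{11}\}\cup N_{11},\qquad
N_{11}=\{\theta_{11}\}\cup\{\xi_i\}_{1\le i\le k}\cup\{\alpha_i,\beta_i\}_{0\le i\le k}\cup\{\delta_i\}_{j<i\le k},\\
M_{12}=\{\infty_{12}\}\cup N_{12},\quad N_{12}=\{\theta_{12},c\},\qquad
M_{21}=\{\infty_{21}\}\cup N_{21},\quad N_{21}=\{\theta_{21},d\},\\
M_{22}=\{e_2,\infty_{22}\}\cup N_{22},\quad N_{22}=\{\theta_{22}\}.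
\end{gather*}
Let $M$ be the union of the $M_{ab}$, and write $N$ for the union of the $N_{ab}$ and $\theta$ for $\theta_{11}$. The colors $e_1,e_2$ are called \emph{identities}. For $x\in M_{ab}$ and $y\in M_{bc}$ define $x\circ y\subseteq M_{ac}$ as follows.
\begin{itemize}
\item $e_a\circ y=\{y\}$ and $x\circ e_b=\{x\}$.
\item If $x,y$ are non-identities and at least one of them is an $\infty$, then $x\circ y=M_{ac}$.
\item If $x\in N_{ab}$ and $y\in N_{bc}$, then $x\circ y=N_{ac}$, except for the \emph{special pairs}
\begin{align*}
\xi_i\circ\alpha_{i-1}&=\{\alpha_i,\theta\},\qquad \xi_i\circ\beta_{i-1}=\{\beta_i,\theta\}&&(1\le i\le k),\\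
\xi_i\circ\delta_{i-1}&=\{\alpha_i,\beta_i,\delta_i,\theta\}&&(j+2\le i\le k),\\
c\circ d&=\{\beta_0,\theta\}.
\end{align*}
\end{itemize}
Colors that are not composable have product $\emptyset$; composable colors have nonempty product.

The color $\infty$ will mark the pairs on which nothing is known, and the $\theta$'s are default colors. As no $\theta_{ab}$ is in a special pair,
\begin{itemize}
\item[(P1)] $\theta_{ac}\in x\circ y\subseteq N_{ac}$ for $x\in N_{ab}$, $y\in N_{bc}$;
\item[(P2)] $\theta_{ab}\circ y=N_{ac}=x\circ\theta_{bc}$ for $y\in N_{bc}$, $x\in N_{ab}$.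
\end{itemize}

Let
\[
\mathcal F_j=\{Z\subseteq M:\ \infty_{ab}\in Z\Rightarrow M_{ab}\subseteq Z\},
\]
with the operations $\cap$, $Z\circ W=\bigcup_{z\in Z,\,w\in W}z\circ w$,
\[
Z\backslash W=\{m:\forall z\in Z\ z\circ m\subseteq W\},\qquad W/Z=\{m:\forall z\in Z\ m\circ z\subseteq W\},
\]
and $0=\emptyset$, $1=M$, $1'=\{e_1,e_2\}$. The condition on $\infty$ says that the only statement about pairs of types $a,b$ that an $\infty_{ab}$-pair can satisfy is the trivial one; it will be used in the representation of residuals.

\begin{lemma}\label{lem:closure}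
$\mathcal F_j$ is closed under these operations.
\end{lemma}

\begin{proof}
Only $\circ$, $\backslash$ and $/$ need a proof. Let $\infty_{ac}\in z\circ w$ with $z\in Z$, $w\in W$. By (P1), $z,w$ are not both in $N$. If both are non-identities, then $z\circ w=M_{ac}$. If $z$ is an identity, then $w=\infty_{ac}$, so $M_{ac}\subseteq W$ and $M_{ac}\subseteq Z\circ W$; similarly if $w$ is an identity.

Let $\infty_{ab}\in Z\backslash W$ and $m\in M_{ab}$, and let $z\in Z$ have target $a$. If $z=e_a$, then $\infty_{ab}\in W$, so $M_{ab}\subseteq W$ and $z\circ m=\{m\}\subseteq W$. Otherwise $z\in M_{ca}$ for some $c$, and $z\circ m\subseteq M_{cb}=z\circ\infty_{ab}\subseteq W$. So $m\in Z\backslash W$. For $/$, let $\infty_{ab}\in W/Z$, $m\in M_{ab}$, and let $z\in Z$ have source $b$. If $z=e_b$, then $\infty_{ab}\in W$ and $m\in M_{ab}\subseteq W$. Otherwise $z\in M_{bc}$ for some $c$, and $m\circ z\subseteq M_{ac}=\infty_{ab}\circ z\subseteq W$.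
\end{proof}

We shall prove in Section~\ref{ssec:rep}:

\begin{proposition}\label{prop:Fj}
$\mathcal F_j$ is isomorphic to a member of $\mathrm R(\cdot,;,\backslash,/,0,1,1')$.
\end{proposition}

\subsection{The algebras $A_k$}

In this and the next two subsections $M$, $M_{ab}$, $N_{ab}$ and $\circ$ without decoration refer to the color structure with $j=k-1$. Its only $\delta$-color is $\delta_k$, and it has no special pairs $\xi_i\circ\delta_{i-1}$. The corresponding data for general $j$ are denoted $M^{(j)}$, $M_{11}^{(j)}$, $N_{11}^{(j)}$ and $\circ_j$; the sets $M_{12},M_{21},M_{22}$ do not depend on $j$. Let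
\[
A_k=\{Z\in\mathcal F_{k-1}:\ \alpha_k,\beta_k\in Z\Rightarrow\delta_k\in Z\},
\]
with $\cap,\backslash,/,0,1,1'$ as in $\mathcal F_{k-1}$ and with composition
\[
Z;W:=\gamma(Z\circ W),\qquad
\gamma(V)=\begin{cases}V\cup\{\delta_k\}&\text{if }\alpha_k,\beta_k\in V,\\ V&\text{otherwise.}\end{cases}
\]
So in $A_k$ the two colors $\alpha_k$ and $\beta_k$ together produce a third one, although neither does so alone. This is what a union cannot do.

\emph{$A_k$ is closed under its operations.} This is clear except for the residuals. Let $Z,W\in A_k$ and $\alpha_k,\beta_k\in Z\backslash W$, and let $z\in Z$ have target $1$. If $z=e_1$, then $\alpha_k,\beta_k\in W$, so $\delta_k\in W$. Otherwise $z\circ\delta_k=z\circ\alpha_k\subseteq W$, as $\alpha_k$ and $\delta_k$ are in no special pair. So $\delta_k\in Z\backslash W$. If $\alpha_k,\beta_k\in W/Z$ and $z\in Z$ has source $1$, then again $\delta_k\in W$ if $z=e_1$, and $\delta_k\circ z=\alpha_k\circ z\subseteq W$ otherwise.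

\begin{lemma}\label{lem:refute}
There is an interpretation in $A_k$ under which $\rho_k$ is not true and $\varepsilon_k$ fails.
\end{lemma}

\begin{proof}
Let $x_i=\{\xi_i\}$, $b_i=\{\alpha_i,\beta_i\}$ for $i<k$, $b_k=\{\delta_k\}$, $a=\{\alpha_0,c\}$, $a'=\{e_1,d\}$, $s=\{e_1\}$ and $r=q=\emptyset$. Then $t=\{e_1\}$, $t\backslash\emptyset=M_{21}\cup M_{22}$ and $t'=\{e_2\}$. Restricting the range of $a$ to the two tests separates $\alpha_0$ from $c$:
\begin{gather*}
(a;t);a'=\{\alpha_0\};\{e_1,d\}=\{\alpha_0\},\qquad (a;t');a'=\{c\};\{e_1,d\}=\{\beta_0,\theta\},\\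
a;a'=\{\alpha_0,\beta_0,\theta\}.
\end{gather*}
By induction on $i<k$, the three values of $C^i$ at these three arguments are $\{\alpha_i\}$, $\{\beta_i\}$ and $\{\alpha_i,\beta_i\}$. At level $k$ they are
\[
\{\alpha_k,\theta\}\cap\{\delta_k\}=\emptyset,\qquad\{\beta_k,\theta\}\cap\{\delta_k\}=\emptyset,\qquad\gamma(\{\alpha_k,\beta_k,\theta\})\cap\{\delta_k\}=\{\delta_k\}.
\]
So the left side of $\varepsilon_k$ is $\emptyset\backslash\emptyset=M$, and the right side is $\{\delta_k\}\backslash\emptyset=M_{21}\cup M_{22}$. Thus $\varepsilon_k$ fails. For $z\in M_{11}$ we have $z\circ e_1=\{z\}\not\subseteq M_{21}\cup M_{22}$. Hence $e_1$ is not in the value of $\rho_k$.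
\end{proof}

\subsection{Where is the defect? The cases $k=1$ and $k=2$}

For a set $Z$ of colors let $Z_{ab}=Z\cap M_{ab}$ (or $Z\cap M_{ab}^{(j)}$) and $Z^-=Z_{11}\setminus\{e_1\}$.

\emph{The case $k=1$.} The only value of $j$ is $0$. We have $A_1\subseteq\mathcal F_0$, and the operations of $A_1$ differ from those of the representable algebra $\mathcal F_0$ only by $\gamma$. We claim that
\[
Z;W\ne Z\circ W\quad\Longrightarrow\quad Z^-=\{\xi_1\}\ \text{ and }\ W^-=\{\alpha_0,\beta_0\}\qquad(Z,W\in A_1).
\]
Suppose that $V=Z\circ W$ contains $\alpha_1,\beta_1$ but not $\delta_1$. A non-special product of non-identities with values in $M_{11}$ contains $N_{11}\ni\delta_1$, so it does not occur in $Z\circ W$. If $\alpha_1$ comes from the special product $\xi_1\circ\alpha_0$, then $\xi_1\in Z$ and $\alpha_0\in W$. All pairs $(z,\alpha_0)$ and $(\xi_1,w)$ with $z\in Z^-$, $w\in W^-$ are special, so $Z^-=\{\xi_1\}$ and $W^-\subseteq\{\alpha_0,\beta_0\}$. Hence $\beta_1\notin Z\cup W$, so it comes from $\xi_1\circ\beta_0$, and $W^-=\{\alpha_0,\beta_0\}$. The same argument applies if $\beta_1$ comes from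 $\xi_1\circ\beta_0$. Otherwise $\alpha_1$ and $\beta_1$ come from products with $e_1$. If both come from the same factor $Z$ or $W$, then that factor contains $\delta_1$, and $\delta_1\in V$. If one is in $Z$ and the other in $W$, then their product occurs and is non-special. Both are impossible.

So $A_1$ behaves like a representable algebra as long as no right factor $W$ of a composition satisfies $W^-=\{\alpha_0,\beta_0\}$. In Lemma~\ref{lem:refute} this is the value of $C^0[a;a']$.

\emph{The case $k=2$.} Now there are two ways to compare $A_2$ with a representable algebra. For $j=1$ we use the inclusion $A_2\subseteq\mathcal F_1$. The critical values of Lemma~\ref{lem:refute} are $\{\alpha_0,\beta_0\}$ at level $0$ and $\{\alpha_1,\beta_1\}$ at level $1$. The step from level $0$ to level $1$ is computed alike in both algebras; the step from level $1$ to level $2$ gives $\{\alpha_2,\beta_2,\theta\}$ in $\mathcal F_1$ but $\{\alpha_2,\beta_2,\delta_2,\theta\}$ in $A_2$. The defect is at the right factor $\{\alpha_1,\beta_1\}$.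

For $j=0$ we first enlarge sets: if $Z$ contains $\alpha_1$ and $\beta_1$, we add the new color $\delta_1$. In $\mathcal F_0$ we have $\xi_2\circ_0\delta_1\ni\delta_2$, so the step from $\{\alpha_1,\beta_1,\delta_1\}$ to level $2$ produces $\delta_2$ in an honest way. But the step from level $0$ gives $\{\xi_1\}\circ_0\{\alpha_0,\beta_0\}=\{\alpha_1,\beta_1,\theta\}$, while the enlarged set contains $\delta_1$. The defect has moved to the right factor $\{\alpha_0,\beta_0\}$. So if, for $j=0$ or for $j=1$, the subterms of an axiom take no value $W$ with $W^-=\{\alpha_j,\beta_j\}$, then this axiom cannot detect that $A_2$ is not representable. In general there are $k$ possible places (Figure~\ref{fig:chain}).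

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.6cm,y=0.95cm]
\foreach \i in {0,1,2,3} {
  \node (a\i) at (\i,2) {$\alpha_{\i}$};
  \node (b\i) at (\i,1) {$\beta_{\i}$};
}
\node (d2) at (2,0) {$\delta_2$};
\node (d3) at (3,0) {$\delta_3$};
\foreach \i/\n in {0/1,1/2} {
  \draw[->] (a\i) -- node[above] {\footnotesize $\xi_{\n}$} (a\n);
  \draw[->] (b\i) -- node[above] {\footnotesize $\xi_{\n}$} (b\n);
}
\draw[->] (a2) -- node[above] {\footnotesize $\xi_3$} (a3);
\draw[->] (b2) -- node[above,pos=0.25] {\footnotesize $\xi_3$} (b3);
\draw[->] (d2) -- node[below] {\footnotesize $\xi_3$} (d3);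
\draw[->] (d2) -- (b3);
\draw[->] (d2) -- (a3);
\draw[dashed] (0.72,0.55) rectangle (1.28,2.45);
\end{tikzpicture}
\caption{Special products for $k=3$, $j=1$, with $\theta$ and the pair $c,d$ omitted. An arrow from $x$ to $y$ entering level $i$ means $y\in\xi_i\circ_1x$. At levels above $j=1$ the pair $\alpha_i,\beta_i$ is accompanied by $\delta_i$. The dashed pair $\{\alpha_1,\beta_1\}$ is the only place where the step to the next level fails to produce the required $\delta$.}
\label{fig:chain}
\end{figure}

\subsection{Moving the defect}

For $0\le j<k$ let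
\begin{gather*}
f_j:A_k\to\mathcal F_j,\qquad f_j(Z)=Z\cup\{\delta_l:\ j<l<k,\ \alpha_l,\beta_l\in Z\},\\
\mathcal D_j=\{W\in A_k:\ W^-=\{\alpha_j,\beta_j\}\}.
\end{gather*}
If $\infty_{11}\in Z$, then $Z\supseteq M_{11}$, so $f_j(Z)\supseteq M_{11}^{(j)}$; thus indeed $f_j(Z)\in\mathcal F_j$. Also $f_j(Z)\cap M=Z$, so $f_j$ is injective, and $1'\subseteq f_j(Z)$ iff $1'\subseteq Z$. The sets $\mathcal D_0,\dots,\mathcal D_{k-1}$ are pairwise disjoint.

\begin{lemma}\label{lem:local}
$f_j$ preserves $\cap,\backslash,/,0,1,1'$, and $f_j(Z;W)=f_j(Z)\circ_jf_j(W)$ whenever $W\notin\mathcal D_j$.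
\end{lemma}

\begin{proof}
The claims for $\cap,0,1,1'$ are immediate from the definition. Write $f=f_j$. We use the following facts.
\begin{itemize}
\item[(a)] \emph{For $j<l<k$ and each composable non-identity $z$: $\delta_l\circ_jz=\alpha_l\circ_jz=\beta_l\circ_jz$.} These colors are never left members of special pairs.
\item[(b)] \emph{For $j<l<k$ and each composable non-identity $z\ne\xi_{l+1}$: $z\circ_j\delta_l=z\circ_j\alpha_l=z\circ_j\beta_l$. Moreover $\xi_{l+1}\circ_j\delta_l=\{\alpha_{l+1},\beta_{l+1},\delta_{l+1},\theta\}$.} Indeed these three colors are right members of special pairs only with $\xi_{l+1}$, and $j+2\le l+1\le k$.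
\item[(c)] \emph{For $z,m\in M$ and $W\in A_k$: $z\circ m\subseteq W\iff z\circ_jm\subseteq f(W)$.} A pair from $M$ is special for $\circ_j$ iff it is special for $\circ$, since a pair $\xi_i,\delta_{i-1}$ with $\delta_{i-1}\in M$ would need $i=k+1$; and then it has the same product. Hence $(z\circ_jm)\cap M=z\circ m$, which with $f(W)\cap M=W$ gives ``$\Leftarrow$''. For ``$\Rightarrow$'', if $z\circ_jm\subseteq M$, then $z\circ_jm=z\circ m\subseteq W$. Otherwise $z\circ_jm$ is $N_{11}^{(j)}$ or $M_{11}^{(j)}$, and $z\circ m$ is $N_{11}$ or $M_{11}$, respectively. In both cases $N_{11}\subseteq W$, so all $\delta_l$ with $j<l<k$ are in $f(W)$, and $z\circ_jm\subseteq f(W)$.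
\item[(d)] \emph{For $j<l<k$: $\delta_l\in f(W)\iff\alpha_l,\beta_l\in W$. For $j<l\le k$: $\alpha_l,\beta_l\in W$ implies $\delta_l\in f(W)$.} For $l=k$ this is the definition of $A_k$.
\end{itemize}

\medskip\noindent\emph{The residual $\backslash$.} Let $R=Z\backslash W$ in $A_k$ and $R'=f(Z)\backslash f(W)$ in $\mathcal F_j$. We show $R'\cap M=R$, and $\delta_l\in R'\iff\alpha_l,\beta_l\in R$ for $j<l<k$. Together these say $R'=f(R)$.

Let $m\in M$. If $m\in R'$, then $m\in R$ by (c). Conversely let $m\in R$ and $z\in f(Z)$. If $z\in Z$, use (c). If $z=\delta_l\in f(Z)\setminus Z$, then $\alpha_l,\beta_l\in Z$. For $m=e_1$ this gives $\alpha_l,\beta_l\in W$, so $\delta_l\in f(W)$. For a composable non-identity $m$, $\delta_l\circ_jm=\alpha_l\circ_jm\subseteq f(W)$ by (a) and (c).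

Now let $j<l<k$ and $\alpha_l,\beta_l\in R$, and let $z\in f(Z)$ have target $1$. If $z=e_1$, then $\alpha_l,\beta_l\in W$, so $\delta_l\in f(W)$. If $z\neq\xi_{l+1}$ is a non-identity, then $z\circ_j\delta_l=z\circ_j\alpha_l\subseteq f(W)$ by (b), because $\alpha_l\in R\subseteq R'$. If $z=\xi_{l+1}$, then $z\in Z$, so $\alpha_{l+1},\beta_{l+1},\theta\in W$; hence $\delta_{l+1}\in f(W)$ by (d), and $z\circ_j\delta_l\subseteq f(W)$. So $\delta_l\in R'$.

Conversely let $\delta_l\in R'$, and let $z\in Z$ have target $1$. If $z=e_1$, then $\delta_l\in f(W)$, so $\alpha_l,\beta_l\in W$. If $z\ne\xi_{l+1}$ is a non-identity, then $z\circ_j\alpha_l=z\circ_j\beta_l=z\circ_j\delta_l\subseteq f(W)$ by (b), so $z\circ\alpha_l,z\circ\beta_l\subseteq W$ by (c). If $z=\xi_{l+1}$, then $\{\alpha_{l+1},\beta_{l+1},\theta\}\subseteq f(W)\cap M=W$, so $z\circ\alpha_l,z\circ\beta_l\subseteq W$. So $\alpha_l,\beta_l\in R$.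

\medskip\noindent\emph{The residual $/$.} Let $R=W/Z$ and $R'=f(W)/f(Z)$. By (c), $R'\cap M\subseteq R$; and for $m\in R$ to be in $R'$ we only have to check the factors $z=\delta_l\in f(Z)\setminus Z$, for which $\alpha_l,\beta_l\in Z$. Let $m$ have target $1$. If $m=e_1$, then $\alpha_l,\beta_l\in W$, so $\delta_l\in f(W)$. If $m\neq\xi_{l+1}$ is a non-identity, then $m\circ_j\delta_l=m\circ_j\alpha_l\subseteq f(W)$ by (b) and (c). If $m=\xi_{l+1}$, then $\alpha_{l+1},\beta_{l+1},\theta\in W$, so $\delta_{l+1}\in f(W)$ by (d), and $m\circ_j\delta_l\subseteq f(W)$. So $R'\cap M=R$.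

Let $j<l<k$. For a non-identity $z\in f(Z)$ the conditions for $\delta_l$, $\alpha_l$, $\beta_l$ to be in $R'$ agree by (a). If $e_1\in Z$, the condition at $e_1$ for $\delta_l$ is $\delta_l\in f(W)$, that is, $\alpha_l,\beta_l\in W$, which is the conjunction of the conditions at $e_1$ for $\alpha_l$ and for $\beta_l$. So $\delta_l\in R'$ iff $\alpha_l,\beta_l\in R'$ iff $\alpha_l,\beta_l\in R$. Hence $R'=f(R)$.

\medskip\noindent\emph{Composition.} Let $V=Z\circ W$ and $V'=f(Z)\circ_jf(W)$. We compare $V'$ with $f(\gamma(V))$.

\emph{Outside $M_{11}^{(j)}$ they agree.} The maps $f$ and $\gamma$ change nothing there, and $\circ$ and $\circ_j$ agree there on colors of $M$. An added $\delta_l$ contributes only products $\delta_l\circ_jw$ with $w\in M_{12}$ and $z\circ_j\delta_l$ with $z\in M_{21}$. By (a) and (b) these equal $\alpha_l\circ w$ and $z\circ\alpha_l$, and $\alpha_l$ is present together with an added $\delta_l$.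

\emph{Case I: some pair of non-identities in $Z_{11}\times W_{11}$ or in $Z_{12}\times W_{21}$ is not special for $\circ$.} Then it is not special for $\circ_j$ either. So $V_{11}=N_{11}\cup D$ and $V'_{11}=N_{11}^{(j)}\cup D'$ with $D,D'\subseteq\{e_1,\infty_{11}\}$. We have $D=D'$: the elements $e_1,\infty_{11}$ arise only from products with an identity factor or from products of non-identities one of which is an $\infty$. The map $f$ adds no $e_1$ and no $\infty$, and if an $\infty$ is multiplied with an added $\delta_l$, it is also multiplied with $\alpha_l$, with a full result. Moreover $\gamma(V)=V$ because $\delta_k\in N_{11}$, and $f$ adds all $\delta_l$ with $j<l<k$. Hence $f(\gamma(V))_{11}=N_{11}^{(j)}\cup D=V'_{11}$.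

\emph{Case II: all such pairs are special for $\circ$.} Then $V_{11}$ is the union of $W_{11}$ (if $e_1\in Z$), $Z_{11}$ (if $e_1\in W$), $Z^-\circ W^-$, and $S:=Z_{12}\circ W_{21}$, where $S=\emptyset$ or $S=c\circ d=\{\beta_0,\theta\}$. Similarly $V'_{11}$ is the union of $f(W)_{11}$ (if $e_1\in Z$), $f(Z)_{11}$ (if $e_1\in W$), $f(Z)^-\circ_jf(W)^-$, and the same $S$. Note that $f$ and $\gamma$ react only to pairs $\alpha_l,\beta_l$ with $l\ge1$, so $\beta_0\in S$ never matters for them.

(i) \emph{$Z^-=\emptyset$.} Then $f(Z)_{11}=Z_{11}\subseteq\{e_1\}$. If $e_1\notin Z$, then $V_{11}=S=V'_{11}=f(\gamma(V))_{11}$. If $e_1\in Z$, then $V_{11}=W_{11}\cup S$ and $V'_{11}=f(W)_{11}\cup S$. For $l\ge1$ we have $\alpha_l,\beta_l\in V$ iff $\alpha_l,\beta_l\in W$. For $l=k$ this implies $\delta_k\in W\subseteq V$. So $\gamma(V)=V$ in any case, and $f(\gamma(V))_{11}=f(W)_{11}\cup S=V'_{11}$.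

(ii) \emph{$W^-=\emptyset$.} Then $f(W)_{11}=W_{11}\subseteq\{e_1\}$. If $e_1\notin W$, then $V_{11}=S=V'_{11}=f(\gamma(V))_{11}$. If $e_1\in W$, then $V_{11}=Z_{11}\cup S$ and $V'_{11}=f(Z)_{11}\cup S$, and as in (i), with $Z\in A_k$ in place of $W$, $f(\gamma(V))_{11}=V'_{11}$.

(iii) \emph{$Z^-\neq\emptyset\ne W^-$.} The special pairs in $M_{11}\times M_{11}$ are $(\xi_i,\alpha_{i-1})$ and $(\xi_i,\beta_{i-1})$. Hence there is one $i$, $1\le i\le k$, with $Z^-=\{\xi_i\}$ and $\emptyset\neq W^-\subseteq\{\alpha_{i-1},\beta_{i-1}\}$. In particular $f(Z)_{11}=Z_{11}$.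

If $W^-$ is a singleton, then $f(W)_{11}=W_{11}$ and $V'_{11}=V_{11}$. The $\alpha$'s and $\beta$'s in $V$, apart from $\beta_0\in S$, are all of one kind, so no $l\ge1$ has $\alpha_l,\beta_l\in V$, and $f(\gamma(V))_{11}=V_{11}$.

Let $W^-=\{\alpha_{i-1},\beta_{i-1}\}$ with $i-1<j$. Again $f(W)_{11}=W_{11}$ and $V'_{11}=V_{11}$. Pairs $\alpha_l,\beta_l\in V$ occur only for $l\le i\le j<k$, so neither $\gamma$ nor $f$ adds anything, and $f(\gamma(V))_{11}=V_{11}$.

Let $W^-=\{\alpha_{i-1},\beta_{i-1}\}$ with $i-1>j$. Then $f(W)_{11}=W_{11}\cup\{\delta_{i-1}\}$, and $\xi_i\circ_j\delta_{i-1}=\{\alpha_i,\beta_i,\delta_i,\theta\}$. So $V'_{11}$ is $V_{11}\cup\{\delta_i\}$, together with $\delta_{i-1}$ if $e_1\in Z$. On the other side, $V$ contains $\alpha_i,\beta_i$; it contains $\alpha_{i-1},\beta_{i-1}$ (where $i-1\ge1$) iff $e_1\in Z$; and it contains no other pair of level $\ge1$. So $f(\gamma(V))_{11}$ is the same set; $\delta_i$ is added by $f$ if $i<k$ and by $\gamma$ if $i=k$.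

The remaining case $i-1=j$, $W^-=\{\alpha_j,\beta_j\}$ is excluded, because then $W\in\mathcal D_j$. (In it $f$ or $\gamma$ adds $\delta_{j+1}$ to $V$, while $V'$ does not contain it.)
\end{proof}

\subsection{The algebras $\mathcal F_j$ are representable}\label{ssec:rep}

In this subsection $j$ is fixed, and $M,N,\circ$ are the data of the $j$-th color structure as in Section~\ref{ssec:colors}. We build a base set whose pairs carry colors such that all products and residuals are computed correctly. It is a partial order: pairs $u<v$ carry colors from $N$, and all pairs $u\not\le v$ carry $\infty$. The order guarantees that a new point creates only few triangles, and the default colors $\theta$ fill these.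

\begin{proof}[Proof of Proposition~\ref{prop:Fj}]
A \emph{colored poset} is a poset $P$ with types $\tau:P\to\{1,2\}$ and colors $\lambda(u,v)\in N_{\tau(u)\tau(v)}$ for $u<v$, such that $\lambda(u,v)\in\lambda(u,w)\circ\lambda(w,v)$ whenever $u<w<v$. Put $\lambda(u,u)=e_{\tau(u)}$, and $\lambda(u,v)=\infty_{\tau(u)\tau(v)}$ if $u\not\le v$. Then
\begin{equation}\label{eq:tri}
\lambda(u,v)\in\lambda(u,w)\circ\lambda(w,v)\qquad\text{for all }u,w,v .
\end{equation}
If $u=w$ or $w=v$, this is trivial, and if $u<w<v$, it is given. Otherwise $u\ne w\ne v$, and $u\not\le w$ or $w\not\le v$. Then both factors are non-identities and one of them is an $\infty$, so the product is all of $M_{\tau(u)\tau(v)}$.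

\medskip\noindent\emph{One-point extensions.} In each of the following a point $w$ is added; the old order and colors are unchanged, the new relation is clearly a partial order, and the triangles containing $w$ are checked.
\begin{itemize}
\item[(E1)] Add $w$ of any type, incomparable to everything.
\item[(E2)] Given $u$ and $x\in N_{a\tau(u)}$, add $w$ of type $a$ with $w<t\iff t\ge u$, $\lambda(w,u)=x$, and $\lambda(w,t)=\theta_{a\tau(t)}$ for $t>u$.
\item[(E2$'$)] Given $u<v$, $x\in N_{a\tau(u)}$ and $n\in x\circ\lambda(u,v)$ (so $n\in N$ by (P1)), proceed as in (E2), but with $\lambda(w,v)=n$.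

Check of $w<s<t$. If $s=u$ and $t=v$: given. If $s=u$ and $t\neq v$, or if $s=v$: $\lambda(w,t)$ is a $\theta$; use (P1). If $s\ne u,v$: $\lambda(w,s)$ is a $\theta$; use (P2). The check for (E2) is the same without $v$.
\item[(E2*)] Given $u$ and $x\in N_{\tau(u)a}$, add $w$ of type $a$ with $t<w\iff t\le u$, $\lambda(u,w)=x$, and $\lambda(t,w)=\theta_{\tau(t)a}$ for $t<u$.
\item[(E2$'$*)] Given $v<u$, $x\in N_{\tau(u)a}$ and $n\in\lambda(v,u)\circ x$, proceed as in (E2*), but with $\lambda(v,w)=n$.

Check of $t<s<w$. If $s=u$ and $t=v$: given. If $s=u$ and $t\ne v$, or if $s=v$: $\lambda(t,w)$ is a $\theta$; use (P1). If $s\neq u,v$: $\lambda(s,w)$ is a $\theta$; use (P2). The check for (E2*) is the same without $v$.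
\item[(E3)] Given $u<v$ and $x\in N_{\tau(u)b}$, $y\in N_{b\tau(v)}$ with $\lambda(u,v)\in x\circ y$, add $w$ of type $b$ with $t<w\iff t\le u$ and $w<t\iff t\ge v$, $\lambda(u,w)=x$, $\lambda(w,v)=y$, and all other colors between $w$ and points comparable to it equal to the appropriate $\theta$.

Check of $t<w<t'$: given if $(t,t')=(u,v)$; otherwise one factor is a $\theta$ and $t<t'$; use (P2). Check of $t<s<w$: $\lambda(t,w)$ is a $\theta$; use (P1) if $s=u$ and (P2) if $s<u$. Check of $w<s<t$: $\lambda(w,t)$ is a $\theta$; use (P1) if $s=v$ and (P2) if $s>v$.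
\end{itemize}

\noindent\emph{The construction.} Start from two incomparable points of types $1$ and $2$. The conditions (C1)--(C3) below consist of requirements ``there is $w$ with \dots'' for given points and colors. There are finitely many colors and all finite stages are finite. So we can list the requirements such that each requirement about points of some stage is treated at a later stage, by the extension indicated. A satisfied requirement stays satisfied. In the union $P$ of all stages we have:
\begin{itemize}
\item[(C1)] If $\lambda(u,v)\in x\circ y$, there is $w$ with $\lambda(u,w)=x$ and $\lambda(w,v)=y$.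

If $x$ or $y$ is an identity, take $w=u$ or $w=v$, respectively. If $x$ and $y$ are $\infty$'s: (E1). If $x$ is an $\infty$ and $y\in N$: (E2) at $v$; the new point $w$ is minimal, so $\lambda(u,w)$ is an $\infty$. If $x\in N$ and $y$ is an $\infty$: (E2*) at $u$; the new point is maximal. If $x,y\in N$, then $\lambda(u,v)\in N$ by (P1), so $u<v$: (E3).
\item[(C2)] Let $x$ be a non-identity with target $\tau(u)$. (a) If $x\in N$, $u<v$ and $n\in x\circ\lambda(u,v)$, there is $w$ with $\lambda(w,u)=x$ and $\lambda(w,v)=n$: (E2$'$). (b) If $x$ is an $\infty$ or $u\not\le v$, there is $w$ with $\lambda(w,u)=x$ and $\lambda(w,v)$ an $\infty$: (E1) if $x$ is an $\infty$, and (E2) at $u$ if $x\in N$ and $u\not\le v$. (c) There is $w$ with $\lambda(w,u)=x$: (E1) or (E2).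
\item[(C3)] Let $x$ be a non-identity with source $\tau(v)$. (a) If $x\in N$, $u<v$ and $n\in\lambda(u,v)\circ x$, there is $w$ with $\lambda(v,w)=x$ and $\lambda(u,w)=n$: (E2$'$*), with $u$ and $v$ interchanged. (b) If $x$ is an $\infty$ or $u\not\le v$, there is $w$ with $\lambda(v,w)=x$ and $\lambda(u,w)$ an $\infty$: (E1) if $x$ is an $\infty$, and (E2*) at $v$ if $x\in N$ and $u\not\le v$. (c) There is $w$ with $\lambda(v,w)=x$: (E1) or (E2*).
\end{itemize}

\noindent\emph{The representation.} Let $h(Z)=\{(u,v)\in P^2:\lambda(u,v)\in Z\}$. This preserves $\cap,0,1,1'$, and it preserves composition by \eqref{eq:tri} and (C1).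

Consider $\backslash$. If $m=\lambda(u,v)\in Z\backslash W$ and $\lambda(w,u)=z\in Z$, then $\lambda(w,v)\in z\circ m\subseteq W$ by \eqref{eq:tri}. Conversely let $m=\lambda(u,v)\notin Z\backslash W$, say $z\in Z$ and $z\circ m\not\subseteq W$. We need $w$ with $\lambda(w,u)\in Z$ and $\lambda(w,v)\notin W$.
\begin{itemize}
\item If $z$ is an identity, then $m\notin W$ and $w=u$ works.
\item If $z$ is a non-identity and $u=v$, then $z\notin W$, and (C2)(c) gives $w$ with $\lambda(w,u)=\lambda(w,v)=z$.
\item If $z$ is a non-identity, $u\neq v$, and $z$ or $m$ is an $\infty$, then $z\circ m$ is a full set $M_{ac}\not\subseteq W$. Because $W\in\mathcal F_j$, we have $\infty_{ac}\notin W$. By (C2)(b) there is $w$ with $\lambda(w,u)=z$ and $\lambda(w,v)=\infty_{ac}$.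
\item If $z,m\in N$, then $u<v$; use (C2)(a) with some $n\in(z\circ m)\setminus W$.
\end{itemize}

Consider $/$. If $m=\lambda(u,v)\in W/Z$ and $\lambda(v,w)=z\in Z$, then $\lambda(u,w)\in m\circ z\subseteq W$. Conversely let $z\in Z$ and $m\circ z\not\subseteq W$. If $z$ is an identity, then $w=v$ works. If $z$ is a non-identity and $u=v$, use (C3)(c). If $z$ is a non-identity, $u\ne v$, and $z$ or $m$ is an $\infty$, then $m\circ z$ is a full set not contained in $W$, so the $\infty$ in it is not in $W$, and (C3)(b) applies. If $z,m\in N$, use (C3)(a) with some $n\in(m\circ z)\setminus W$.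

Every color occurs as some $\lambda(u,v)$: the identities as $\lambda(u,u)$, the others by (C2)(c). So $h$ is injective.
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Sigma$ be a finite set of sound axioms and rules, and let $n$ bound, for each of them, the number of subterms occurring in its premises and its conclusion taken together. Let $k>n$. We claim that each member of $\Sigma$ holds in (the $\Lambda$-reduct of) $A_k$: under every interpretation, if all premises contain $1'$, then so does the conclusion.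

Suppose that under $v$ all premises contain $1'$, but the conclusion does not. Let $S$ be the set of values under $v$ of the subterms involved. Then $|S|\le n<k$, and since $\mathcal D_0,\dots,\mathcal D_{k-1}$ are pairwise disjoint, $S\cap\mathcal D_j=\emptyset$ for some $j<k$. By Lemma~\ref{lem:local} and induction on subterms, under $f_j\circ v$ every subterm $\sigma$ has the value $f_j(v(\sigma))$ in $\mathcal F_j$. So in $\mathcal F_j$ the premises contain $1'$ and the conclusion does not. By Proposition~\ref{prop:Fj} the $\Lambda$-reduct of $\mathcal F_j$ is in $\mathrm R(\Lambda)$, which contradicts soundness.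

Hence the set of terms that are true in $A_k$ under all interpretations is closed under derivation from $\Sigma$. By Lemma~\ref{lem:refute} it does not contain $\rho_k$. But $\rho_k$ is a validity by Lemma~\ref{lem:valid}, so $\Sigma$ does not axiomatize the validities.

For a finite set of valid equations or quasi-equations the argument is the same, with equations in place of the conditions $1'\le\rho$: since $f_j$ is injective, a failure of a quasi-equation in $A_k$ is carried to a failure in $\mathcal F_j$. So for large $k$ the given set holds in $A_k$, while $\varepsilon_k$, which is valid, fails there.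
\end{proof}

\begin{remark}
The map $x\mapsto x^{\smile}$ reverses $;$, interchanges $\backslash$ and $/$, and fixes the other operations in question and the truth at pairs $(u,u)$. Hence Theorem~\ref{thm:B} also holds with $\{\cdot,;,/,1'\}$ in place of $\{\cdot,;,\backslash,1'\}$.
\end{remark}

\section{Admissible rules}\label{sec:C}

In this section $\Lambda=\{\cdot,;,\backslash,/,1'\}$. A rule $\rho_1,\dots,\rho_m/\rho$ is \emph{admissible} if for every substitution $\sigma$: if all $\rho_i\sigma$ are validities of $\mathrm R(\Lambda)$, then so is $\rho\sigma$.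

To show that an admissible rule is sound, we start from an interpretation $v$ in one algebra that makes the premises true, and need a substitution under which the premises become valid everywhere, while under $v$ (extended to one auxiliary variable) it changes nothing. It should be the identity where the premises hold and send all variables to $1'$ otherwise; note that a term has the value $1'$ if all its variables have, because $\Lambda$ does not contain $0$ and $1$. To implement the alternative we need a switch with two values only. For a term $y$ put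
\[
\Gamma_y:=(1'/y);(y\backslash1').
\]
If $y$ is a test, then $y\backslash1'=\{(u,v):u\notin y\text{ or }u=v\}$ and $1'/y=\{(u,v):v\notin y\text{ or }u=v\}$. So
\begin{equation}\label{eq:gamma}
\Gamma_y=1'\ \text{ if }y=1',\qquad\Gamma_y=U\times U\ \text{ if }y\neq1',
\end{equation}
since in the second case one can pass from any $u$ to any $v$ through a point $p\notin y$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\rho_1,\dots,\rho_m/\rho$ be an admissible rule and $z$ a variable not occurring in it. Let
\begin{gather*}
n=1'\cdot z,\qquad \bar n=1'\cdot(\Gamma_n;n;\Gamma_n),\qquad \pi=1'\cdot\rho_1\cdot\ldots\cdot\rho_m,\\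
\chi=1'\cdot\big(\Gamma_{\bar n};(1'\cdot(\pi\backslash\bar n));\Gamma_{\bar n}\big),
\end{gather*}
and for the variables $x$ of the rule let
\[
\sigma(x)=\Big((1'\cdot(\chi\backslash\bar n))\backslash\big((1'\cdot(\bar n\backslash x))\backslash x\big)\Big)\cdot(\chi\backslash1').
\]
Here $z$ is a switch: $\bar n$ is always $\emptyset$ or $1'$, and it is $\emptyset$ only if $n$ is. In the case $\bar n=\emptyset$, $\chi$ tells whether the premises fail.

\emph{The substituted premises are validities.} Consider any algebra of relations in $\mathrm R(\Lambda)$ on $U\neq\emptyset$ and any interpretation; for $U=\emptyset$ there is nothing to check. By \eqref{eq:gamma}, $\bar n=\emptyset$ if $n=\emptyset$, and $\bar n=1'$ otherwise.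

\emph{Let $\bar n=\emptyset$.} Then $\Gamma_{\bar n}=U\times U$ and $1'\cdot(\pi\backslash\emptyset)=\{(u,u):u\notin\pi\}$. So $\chi=\emptyset$ if $\pi=1'$, and $\chi=1'$ otherwise. Also $(1'\cdot(\emptyset\backslash x))\backslash x=1'\backslash x=x$. If $\chi=\emptyset$, then $\sigma(x)=(1'\backslash x)\cdot(\emptyset\backslash1')=x$. If $\chi=1'$, then $1'\cdot(1'\backslash\emptyset)=\emptyset$, so $\sigma(x)=(\emptyset\backslash x)\cdot1'=1'$.

\emph{Let $\bar n=1'$.} Then $\Gamma_{\bar n}=1'$ and $1'\cdot(\pi\backslash1')=1'$ as $\pi\subseteq1'$. So $\chi=1'$ and $1'\cdot(\chi\backslash\bar n)=1'$. Since $1'\cdot(1'\backslash x)\subseteq x$, we have $(1'\cdot(\bar n\backslash x))\backslash x\supseteq1'$. So $\sigma(x)=1'$.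

Thus there are two possibilities. Either $\sigma(x)=1'$ for all variables $x$ of the rule, and then $\rho_i\sigma$ has the value $1'$ for every $i$; or $\sigma(x)=x$ for all $x$ and $\pi=1'$, and then the value of $\rho_i\sigma$ is that of $\rho_i$, which contains $\pi=1'$. In both cases all $\rho_i\sigma$ contain $1'$.

\emph{Soundness.} By admissibility $\rho\sigma$ is a validity. Let $C$ be an algebra of relations in $\mathrm R(\Lambda)$, and let $v$ make all premises true in $C$. If $C$ is trivial, its only element is $1'$ and the conclusion is true. Otherwise $\emptyset\in C$ by Lemma~\ref{lem:tests}, and we may put $v(z)=\emptyset$. Then $\bar n=\emptyset$ and $\pi=1'$, so $\sigma(x)$ has the value $v(x)$, and $\rho\sigma$ has the value $v(\rho)$. Since $\rho\sigma$ is a validity, $\rho$ is true under $v$.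

The last statement of Theorem~\ref{thm:C} now follows from Theorem~\ref{thm:B}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Lower Semilattice-Ordered Residuated Semigroups and Substructural Logics}.
\texttt{https://philpapers.org/go.pl?id=MIKLSR-2\&proxyId=\&u=http\%3A\%2F\%2Feprints.\allowbreak bbk.ac.uk\%2F13343\%2F7\%2FMeetLambekBiron.pdf}
\end{thebibliography}

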